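
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Consecutive primes in Golomb's sequence}


\begin{abstract}
Golomb's sequence $q_1<q_2<\cdots$ starts with $q_1=3$, and for $i\ge2$ the term $q_i$ is the smallest prime above $q_{i-1}$ that is not congruent to $1$ modulo any earlier term. We prove that for infinitely many $i$ the term $q_{i+1}$ is the least prime greater than $q_i$. More generally, for every $m\ge 2$ the sequence contains infinitely many strings of $m$ consecutive primes of bounded diameter, and we give a lower bound for their number. The proof runs the Maynard--Tao sieve on those integers $n$ for which none of the numbers $n+h_j-1$ has a prime factor in the sequence. The largest prime factors are controlled by exploiting that each of them is itself a term of the sequence.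
\end{abstract}

\section{The question and the answer}

\subsection{Golomb's sequence}

Put $q_1=3$, and for $i\ge2$ let $q_i$ be the smallest prime greater than $q_{i-1}$ with
\[
q_i\not\equiv1\pmod{q_j}\qquad\text{for all }1\le j<i .
\]
Let $Q=\{q_1,q_2,\dots\}$ and let $A(x)$ be the number of $q_i\le x$. It is known that
\begin{equation}\label{eq:A}
A(x)=(1+o(1))\frac{x}{\log x\,\log\log x}.
\end{equation}
In particular $Q$ is infinite. The greedy rule can be restated as a condition on the prime factors of $p-1$.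

\begin{lemma}[Criterion]\label{lem:criterion}
A prime $p>3$ lies in $Q$ if and only if $p-1$ has no prime factor in $Q$.
\end{lemma}

\begin{proof}
Let $q_s$ be the largest element of $Q$ below $p$. Then $q_{s+1}\ge p$, and by the greedy rule equality holds if and only if $p\not\equiv1\pmod{q_i}$ for all $i\le s$, that is, if and only if no element of $Q$ below $p$ divides $p-1$. All prime factors of $p-1$ are below $p$.
\end{proof}

The first terms are easily found by hand. Since $3,5\in Q$, the other primes below $90$ that can lie in $Q$ are those congruent to $2$ modulo $3$ and not to $1$ modulo $5$: these are $17,23,29,47,53,59,83,89$. Now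
\[
17-1=2^4,\quad 23-1=2\cdot11,\quad 29-1=4\cdot7,\quad 53-1=4\cdot13,\quad 83-1=2\cdot41,\quad 89-1=8\cdot11,
\]
and $7,11,13,41$ are not in $Q$, so these six primes are in $Q$. On the other hand $47-1=2\cdot23$ and $59-1=2\cdot29$ are divisible by elements of $Q$. So the sequence begins
\[
3,\ 5,\ 17,\ 23,\ 29,\ 53,\ 83,\ 89,\dots
\]
In the pairs $(3,5)$, $(23,29)$ and $(83,89)$ the second term is the very next prime after the first. After $5$ and after $17$ this fails: the next primes, $7$ and $19$, are skipped. The question, posed in \cite{Golomb}, is whether for infinitely many $i$ the term \emph{$q_{i+1}$ is the least prime greater than $q_i$}.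

\subsection{What one should expect}

Suppose that $p-1$ behaves like a random integer with respect to divisibility by elements of $Q$. By the criterion, $p$ then lies in $Q$ with probability about $\prod_{q\in Q,\,q<p}(1-1/q)$. If $Q$ has relative density $\delta(t)$ among the primes near $t$, this reads
\[
\log\frac1{\delta(t)}\approx\sum_{q\in Q,\,q<t}\frac1q\approx\int^t\frac{\delta(u)}{u\log u}\,du ,
\]
and $\delta(t)=1/\log\log t$ solves this equation, because the integral becomes $\log\log\log t$. This agrees with \eqref{eq:A}. If the events for neighboring primes were independent, two consecutive primes near $t$ would both lie in $Q$ with probability about $(\log\log t)^{-2}$, so the answer should be yes.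

Counting alone cannot prove this. By \eqref{eq:A} we have $A(x)=o(\pi(x))$, where $\pi(x)$ is the number of primes up to $x$, and a set of primes of relative density tending to $0$ may contain no two consecutive primes. Moreover, membership of $p$ in $Q$ is not a congruence condition to a small modulus: it involves \emph{all} prime factors of $p-1$, including the largest.

\begin{theorem}\label{thm:main}
For every $m\ge2$ there are constants $C_m,c_m>0$ such that for all large $x$ the number of $i$ with $q_i\le x$ for which $q_i,q_{i+1},\dots,q_{i+m-1}$ are consecutive primes and $q_{i+m-1}-q_i\le C_m$ is $\gg_m x/(\log x)^{c_m}$.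
\end{theorem}

\begin{corollary}\label{cor:main}
For infinitely many $i$, $q_{i+1}$ is the least prime greater than $q_i$.
\end{corollary}

This is the case $m=2$. The opposite event also occurs infinitely often: otherwise $Q$ would contain all large primes and $A(x)=\pi(x)-O(1)$, contradicting $A(x)=o(\pi(x))$.

\subsection{The idea}\label{sec:idea}

The Maynard--Tao sieve produces, for suitable $h_1<\dots<h_k$, many $n$ for which at least $m$ of the numbers $n+h_1,\dots,n+h_k$ are prime. We run it only on those $n$ for which \emph{no $n+h_j-1$ has a prime factor in $Q$}. By the criterion, all primes among the $n+h_j$ then lie in $Q$. If in addition every other integer between $n+h_1$ and $n+h_k$ is composite, these primes are consecutive. By the heuristic above, the restriction should keep a proportion $(\log\log x)^{-O(1)}$ of all $n$, which is a mild loss. The prime factors $q\in Q$ of $n+h_j-1$ are treated according to size: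
\begin{itemize}
\item small $q$ are excluded by a congruence on $n$;
\item medium $q$, up to $z=x^{o(1)}$, are removed by Brun's sieve; since $\sum_{q\in Q,\,q\le x}1/q$ is only of size $\log\log\log x$, a very short truncation already gives asymptotics;
\item large $q>z$ are not sieved. We show that they contribute negligibly. Those beyond $\sqrt x$ are the delicate ones. There we write $n+h_j-1=aq$ and switch to sieving the variable $q$; because $q$ is itself in $Q$, it avoids the class $1$ modulo every smaller element of $Q$, and this saves a factor tending to $0$.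
\end{itemize}
Section~\ref{sec:prelim} fixes parameters and proves the Brun sieve lemma. Section~\ref{sec:model} explains the treatment of large $q$ in the simplest case, with one integer $N$ and no weights, where \eqref{eq:A} can be used directly. It serves only as a guide. The full argument occupies Sections~\ref{sec:setup}--\ref{sec:end}.

\section{Parameters, reciprocal sums, Brun's sieve}\label{sec:prelim}

\subsection{Notation and facts used}

The letter $p$ denotes primes; $\log_j$ is the $j$-fold iterated logarithm; $\mu,\varphi,\tau,\omega$ are the M\"obius function, Euler's function, the number of divisors and the number of distinct prime factors; $[d,d']$ is the least common multiple. The integer $m\ge2$ is fixed, and so is an integer $k\ge2$ chosen in terms of $m$ in Section~\ref{sec:setup}. All $o(1)$ and $\ll$ refer to $x\to\infty$, with constants depending only on $m$, $k$ and other fixed choices; they are uniform in all variables that range with $x$, such as $q$ and $a$ below. We use the prime number theorem,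 Mertens' estimates
\[
\sum_{p\le y}\frac1p=\log_2y+O(1),\qquad \sum_{p\le y}\frac{\log p}p\ll\log y,\qquad\prod_{p\le y}\Big(1-\frac1p\Big)^{-1}\asymp\log y
\]
for $y\ge2$, and $\sum_{n\le x}\tau(n)^{b}\ll_bx(\log x)^{2^b-1}$. We also use two deeper results.

\smallskip
\noindent\textbf{Bombieri--Vinogradov.} Let $\pi(u;D,a)$ be the number of primes $p\le u$ with $p\equiv a\pmod D$. For all $B,\varepsilon>0$,
\[
\sum_{D\le y^{1/2-\varepsilon}}\ \max_{u\le y}\ \max_{(a,D)=1}\Big|\pi(u;D,a)-\frac{\pi(u)}{\varphi(D)}\Big|\ll_{B,\varepsilon}\frac y{(\log y)^{B}} .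
\]

\noindent\textbf{Maynard} \cite[Prop.~4.3]{Maynard}. For $F:[0,1]^k\to\mathbb R$ (extended by $0$) put
\[
I(F)=\int F^2,\qquad J_l(F)=\int\Big(\int F\,dt_l\Big)^2\prod_{j\ne l}dt_j .
\]
For all large $k$ there is a Riemann integrable $F$ supported on $\{\sum t_j\le1\}$ with $I(F)>0$ and $\sum_{l=1}^kJ_l(F)>(\log k-2\log\log k-2)I(F)$.

\subsection{Parameters}

For large $x$ put
\[
w=\log_4x,\qquad W=\prod_{p\le w}p,\qquad R=x^{1/20},\qquad L=\log R,\qquad z=x^{1/(\log_3x)^3},\qquad r=2\lfloor(\log_3x)^2\rfloor .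
\]
Then $W\le e^{2w}=(\log_3x)^2$ and $\log z=o(L)$. Let
\[
\mathcal Q_0=Q\cap(w,z],\qquad \mathcal P_0=\{p>w:\ p\notin\mathcal Q_0\},
\]
\[
\gamma=\prod_{q\in\mathcal Q_0}\Big(1-\frac1q\Big),\qquad \beta=\frac{\varphi(W)}W\,\gamma,\qquad V=\prod_{q\in\mathcal Q_0}\Big(1-\frac{2k}q\Big).
\]
The elements of $\mathcal Q_0$ are the medium elements of $Q$, to be removed by Brun's sieve. The primes of $\mathcal P_0$ will carry the Selberg-type weights. Keeping the two sets disjoint makes the two sieves decouple. Since $w\to\infty$, we take $x$ so large that $w$ exceeds all constants depending only on the fixed data.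

Throughout, $b$ denotes a squarefree product of primes of $\mathcal Q_0$ (possibly $b=1$). The truncation level $r$ is chosen so short that
\begin{equation}\label{eq:bsmall}
\omega(b)\le r+1\ \Longrightarrow\ b\le z^{r+1}=x^{o(1)}\quad\text{and}\quad(2k+2)^{\omega(b)}=x^{o(1)} .
\end{equation}

\begin{lemma}\label{lem:recip}
As $x\to\infty$,
\begin{equation}\label{eq:F}
\sum_{\substack{q\in Q\\ z<q\le3x}}\frac1q=o(1),\qquad
\sum_{\substack{q\in Q\\ q\le3x}}\frac1q\ll\log_3x,\qquad
\sum_{\substack{q\in Q\\ \log x<q\le z}}\frac1q\to\infty .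
\end{equation}
\end{lemma}

\begin{proof}
For $16\le y\le y'$, partial summation gives
\[
\sum_{q\in Q,\,y<q\le y'}\frac1q=\frac{A(y')}{y'}-\frac{A(y)}y+\int_y^{y'}\frac{A(t)}{t^2}\,dt,
\qquad \int_y^{y'}\frac{dt}{t\log t\log_2t}=\log_3y'-\log_3y ,
\]
and $A(t)\asymp t/(\log t\log_2t)$ for $t\ge16$ by \eqref{eq:A}. From $\log z=\log x/(\log_3x)^3$ we get $\log_2z=\log_2x-3\log_4x$, hence $\log_3z=\log_3x+o(1)$. The first sum is therefore $\ll1/\log x+\log_3(3x)-\log_3z=o(1)$. The second is $\ll1+\log_3(3x)\ll\log_3 x$. The third is $\ge c(\log_3z-\log_4x)-O(1)\to\infty$ for some $c>0$.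
\end{proof}

The proof of Theorem~\ref{thm:main} uses \eqref{eq:A} only through these three estimates. The first one says that $z$ is close enough to $x$ for the elements of $Q$ between $z$ and $3x$ to have a negligible reciprocal sum.

Since $1-u\ge e^{-2u}$ for $0\le u\le\frac12$, the second estimate in \eqref{eq:F} gives $V,\gamma\ge(\log_2x)^{-O(1)}$. As $\varphi(W)/W\gg1/\log w$, also $\beta\ge(\log_2x)^{-O(1)}$. So $\beta L\to\infty$. With
\begin{equation}\label{eq:M}
\mathfrak M=\frac xW\,V\,(\beta L)^{-k}
\end{equation}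
(this will be the size of our main terms), $W\le(\log_3x)^2$ and $\beta\le1$ give
\begin{equation}\label{eq:Mlow}
\mathfrak M\ge x(\log x)^{-k-1}\qquad\text{for large }x .
\end{equation}

\subsection{Brun's sieve}

\begin{lemma}\label{lem:brun}
\textup{(i)} Let $E\subset\mathcal Q_0$, and let $b$ run over squarefree products of primes of $E$. Then
\[
\sum_{\omega(b)\le r+1}\mu(b)\ \le\ 1_{E=\emptyset}\ \le\ \sum_{\omega(b)\le r}\mu(b).
\]
\textup{(ii)} Let $0\le g(q)\le(2k+2)/q$ for $q\in\mathcal Q_0$, and extend $g$ multiplicatively to squarefree products $b$ of primes of $\mathcal Q_0$. For $r'\in\{r,r+1\}$, uniformly in $g$,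
\[
\sum_{\omega(b)\le r'}\mu(b)g(b)=(1+o(1))\prod_{q\in\mathcal Q_0}(1-g(q)) .
\]
\end{lemma}

\begin{proof}
(i) If $E=\emptyset$, all three quantities are $1$. If $|E|=N\ge1$, the sum with bound $r'$ equals $\sum_{i\le r'}(-1)^i\binom Ni=(-1)^{r'}\binom{N-1}{r'}$, which is $\ge0$ for $r'=r$ (even) and $\le0$ for $r'=r+1$.

(ii) The sum over all $b$ equals the product. Let $\Gamma=\sum_{q\in\mathcal Q_0}g(q)\ll\log_3x$. Since $r\asymp(\log_3x)^2$, we have $e\Gamma/r\to0$. So the terms with $\omega(b)>r'$ contribute at most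
\[
\sum_{i>r}\frac{\Gamma^i}{i!}\le\sum_{i>r}\Big(\frac{e\Gamma}i\Big)^i\le\sum_{i>r}e^{-i}\ll e^{-r}
\]
in absolute value. The product is at least $e^{-2\Gamma}\ge e^{-O(\log_3x)}$, because all $g(q)\le\frac12$, and this is of larger order than $e^{-r}$.
\end{proof}

The thinness of $Q$ is essential here. For the set of all primes up to $z$ the sum $\Gamma$ would be of order $\log_2x$, a truncation of Brun's sieve that beats $\Gamma$ would need $r$ of at least that order, and then $z^r$ would not be $x^{o(1)}$ for $z$ this large.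

\section{The model case: one integer, no weights}\label{sec:model}

The main point of the proof is that large prime factors in $Q$ are rare. We show this first for a single integer $N$, which plays the role of $n+h_j-1$.

\begin{proposition}\label{prop:model}
The number of integers $N\in(x,2x]$ with no prime factor in $\mathcal Q_0$ is $(1+o(1))\gamma x$, and only $o(\gamma x)$ of them are divisible by some $q\in Q$ with $q>z$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:brun}(i) to the set $E$ of primes of $\mathcal Q_0$ dividing $N$ and sum over $N$. By \eqref{eq:bsmall}, the count lies between $\sum_{\omega(b)\le r'}\mu(b)(x/b+O(1))$ for $r'=r+1$ and for $r'=r$, and both are $(1+o(1))\gamma x+O(x^{o(1)})$ by Lemma~\ref{lem:brun}(ii) with $g(q)=1/q$.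

\emph{The range $z<q\le x^{1/2}$.} Here $N=qM$, where $M\in(x/q,2x/q]$ has no prime factor in $\mathcal Q_0$. As before, there are at most $(1+o(1))\gamma x/q+O(x^{o(1)})$ such $M$. Summing over $q$ and using the first estimate in \eqref{eq:F}, we get $o(\gamma x)+x^{1/2+o(1)}=o(\gamma x)$.

\emph{The range $q>x^{1/2}$.} Now there are too many $q$ for the error terms to be summed, so we switch roles. Write $N=aq$ with $a\le2x^{1/2}$ free of prime factors in $\mathcal Q_0$, and count the $q$ for given $a$. By \eqref{eq:A} there are at most $A(2x/a)\ll(x/a)/(\log x\log_2x)$ of them, since $2x/a\ge x^{1/2}$. Moreover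
\[
\sum_{\substack{a\le2\sqrt x\\ q'\nmid a\ \forall q'\in\mathcal Q_0}}\frac1a\le\prod_{\substack{p\le2\sqrt x\\ p\notin\mathcal Q_0}}\Big(1-\frac1p\Big)^{-1}=\gamma\prod_{p\le2\sqrt x}\Big(1-\frac1p\Big)^{-1}\ll\gamma\log x .
\]
So the total is $\ll\gamma x/\log_2x=o(\gamma x)$.
\end{proof}

In the last step, replacing $A$ by $\pi$ would give only $O(\gamma x)$, the size of the main term. The whole gain comes from the density $1/\log_2x$ of $Q$ among the primes.

In the real problem each $n$ carries a weight $w_n$, so instead of $A(2x/a)$ we need a \emph{weighted} count of the $q\in Q$ with $n+h_j-1=aq$, and \eqref{eq:A} says nothing about this. The remedy is to recover a saving by a sieve. An element $q\in Q$ with $q>z$ is prime, and it avoids, besides the class $0$, also the class $1$ modulo every $q'\in\mathcal Q_0$. Removing this extra class saves a factor $\prod_{q'}(1-1/q')$, and this tends to $0$ by the third estimate in \eqref{eq:F}. Being a sieve condition, it is compatible with weights.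

\section{The weighted sum}\label{sec:setup}

\subsection{The functions $F$ and $G$}

By Maynard's theorem choose $k\ge2$ and $F$ with
\begin{equation}\label{eq:F20}
\sum_{l=1}^kJ_l(F)>20m\,I(F),\qquad I(F)>0 .
\end{equation}
The factor $20$ matches $R=x^{1/20}$. The space $C_c^\infty(\Delta)$, where $\Delta=\{t_j>0,\ \sum t_j<1\}$, is dense in $L^2(\Delta)$, and each $J_l^{1/2}$ is a seminorm with $J_l(F)^{1/2}\le\|F\|_2$ (Cauchy--Schwarz on an interval of length at most $1$). So \eqref{eq:F20} persists under a small $L^2$ change, and we may assume that $F\in C_c^\infty(\Delta)$ is real.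

The sieve weights involve an antiderivative of $F$. Let $\chi_0\in C^\infty(\mathbb R)$ be real, equal to $1$ on $[-\frac12,\infty)$ and to $0$ on $(-\infty,-1]$, and put
\[
G(t)=\prod_j\chi_0(t_j)\cdot(-1)^k\int_{s_j\ge t_j\,\forall j}F(s)\,ds\ \in\ C_c^\infty(\mathbb R^k).
\]
On $[0,\infty)^k$ the factors $\chi_0(t_j)$ are $1$, and
\begin{equation}\label{eq:G}
G(t)=0\ \text{ if }\ \sum_jt_j\ge1;\qquad \partial_1\cdots\partial_kG=F;\qquad \Big(\prod_{j\ne l}\partial_j\Big)G\Big|_{t_l=0}=-\int_0^\infty F\,dt_l .
\end{equation}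

\subsection{Shifts and residue class}

Let $H=\prod_{p\le2k}p$ and $h_j=jH$ for $1\le j\le k$. For each prime $p>w$ we want to avoid $2k$ classes for $n$, namely $-h_j$ and $1-h_j$. The $h_j$ are even so that these never coincide.

\begin{lemma}\label{lem:local}
For every prime $p>w$ the $2k$ classes $-h_j,\,1-h_j$ $(1\le j\le k)$ modulo $p$ are distinct. In particular, $p$ divides at most one of the $2k$ numbers $n+h_i,\ n+h_i-1$ $(1\le i\le k)$.
\end{lemma}

\begin{proof}
The differences are $h_i-h_j\ne0$ $(i\ne j)$ and $h_i-h_j\pm1$, which are odd and hence nonzero. All are smaller than $w$ in absolute value.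
\end{proof}

For the primes $p\le w$ we fix a class $v_0$ modulo $W$. It has two tasks: to keep odd primes $p\le w$ away from $n+h_j$ and $n+h_j-1$, and to make the other integers between $n+h_1$ and $n+h_k$ composite. For $p\le2k$ it may be impossible to avoid $2k$ distinct classes; this is why the $h_j$ are multiples of $H$. Choose $v_0$ as follows.
\begin{itemize}
\item For $p\le2k$: $v_0\equiv-1\pmod p$. In particular $v_0$ is odd.
\item For each even $h\in(h_1,h_k)$ that is not one of the $h_j$, fix a prime $p_h>h_k+2k+2$, with distinct primes for distinct $h$, and take $v_0\equiv-h\pmod{p_h}$. (These primes are fixed, so $p_h\le w$ for large $x$.)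
\item For the other $p\in(2k,w]$: any $v_0$ with $v_0\not\equiv-h_j,\ 1-h_j\pmod p$ for all $j$. At most $2k<p$ classes are forbidden.
\end{itemize}

\begin{lemma}\label{lem:AB}
Let $n\equiv v_0\pmod W$. Then
\begin{itemize}
\item[\textup{(A)}] $n+h_j$ is coprime to $W$ and $\gcd(n+h_j-1,W)=2$ for every $j$;
\item[\textup{(B)}] if $n>x$, every $n+h$ with $h_1<h<h_k$, $h\notin\{h_1,\dots,h_k\}$, is composite.
\end{itemize}
\end{lemma}

\begin{proof}
(A) As $v_0$ is odd and $h_j$ even, $n+h_j$ is odd. Let $p\le w$ be odd. If $p\le2k$, then $n+h_j\equiv-1$ and $n+h_j-1\equiv-2$, both nonzero modulo $p$. If $p=p_h$, they are $\equiv h_j-h$ and $h_j-h-1$: the first is a nonzero integer, the second is odd, and both are at most $h_k<p_h$ in absolute value. For the other $p$ the choice of $v_0$ says that $p$ divides neither.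

(B) If $h$ is odd, $n+h$ is even and exceeds $2$. If $h$ is even, $p_h\le w<n+h$ divides $n+h$.
\end{proof}

\subsection{Weights, and what a positive sum gives}

For $n\in(x,2x]$ let
\[
w_n=\Big(\sum_{d_j\mid n+h_j\,\forall j}\ \prod_j\mu(d_j)\ G\Big(\frac{\log d_1}L,\dots,\frac{\log d_k}L\Big)\Big)^2\ge0 ,
\]
where the $d_j$ are composed only of primes of $\mathcal P_0$. By \eqref{eq:G}, only tuples with $\prod d_j<R$ contribute, and there are at most $Rx^{o(1)}$ of these.

Let $\mathcal X$ be the set of $n\in(x,2x]$ with $n\equiv v_0\pmod W$ such that no $q\in\mathcal Q_0$ divides $\prod_j(n+h_j)(n+h_j-1)$. Only the numbers $n+h_j-1$ need to avoid $\mathcal Q_0$. But a prime $n+h_j$ avoids it automatically, and imposing the condition on all $n+h_j$ is what allows the $d_j$ to be free of primes of $\mathcal Q_0$. Consider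
\begin{equation}\label{eq:Sigma}
\Sigma=\sum_{n\in\mathcal X}w_n\Big(\sum_{l=1}^k1_{n+h_l\text{ prime}}-(m-1)-k\sum_{j=1}^k\#\{q\in Q:\ q>z,\ q\mid n+h_j-1\}\Big).
\end{equation}
Let $\mathcal X^+$ be the set of $n\in\mathcal X$ for which the bracket is positive.

\begin{lemma}\label{lem:good}
If $n\in\mathcal X^+$, then $[n+h_1,n+h_k]$ contains at least $m$ primes, all of them are of the form $n+h_l$, and all of them lie in $Q$.
\end{lemma}

\begin{proof}
If some $q\in Q$ with $q>z$ divided some $n+h_j-1$, the bracket would be at most $k-(m-1)-k<0$. No $q\in\mathcal Q_0$ divides any $n+h_j-1$, by the definition of $\mathcal X$. Elements $q\le w$ of $Q$ are odd and divide $W$, so by (A) they do not divide $n+h_j-1$ either. Hence no element of $Q$ divides any $n+h_j-1$, and by Lemma~\ref{lem:criterion} every prime among the $n+h_l$ lies in $Q$. Positivity of the bracket gives at least $m$ such primes. By (B) there are no other primes in the interval.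
\end{proof}

So each $n\in\mathcal X^+$ yields $m$ consecutive primes in $Q$ of diameter at most $h_k-h_1$. Being consecutive primes, they are consecutive terms of the sequence. It remains to bound $\Sigma$ from below. Write
\[
\Sigma=\sum_{l=1}^kS_2^{(l)}-(m-1)S_1-k\sum_{j=1}^kS_3^{(j)},
\]
\[
S_1=\sum_{n\in\mathcal X}w_n,\qquad S_2^{(l)}=\sum_{\substack{n\in\mathcal X\\ n+h_l\text{ prime}}}w_n,\qquad S_3^{(j)}=\sum_{n\in\mathcal X}w_n\,\#\{q\in Q:\ q>z,\ q\mid n+h_j-1\}.
\]
With $\mathfrak M$ from \eqref{eq:M}, we prove in the next three sections that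
\begin{align}
S_1&\le(I(F)+o(1))\,\mathfrak M,\label{eq:S1}\\
S_2^{(l)}&\ge\big(\tfrac1{20}J_l(F)+o(1)\big)\,\mathfrak M,\label{eq:S2}\\
S_3^{(j)}&=o(\mathfrak M).\label{eq:S3}
\end{align}

\section{The sums over divisors}\label{sec:T}

Expanding $w_n$ and counting $n$ in residue classes leads to sums over pairs of tuples $d,d'$, which we evaluate now. The applications use slightly different local densities: $1/p$ when integers are counted, $1/(p-1)$ when primes are counted, and in part $0$ at finitely many exceptional primes in the treatment of large $q$. The lemma covers all of them.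

\begin{lemma}\label{lem:T}
Let $\kappa\ge1$, and let $\Phi\in C_c^\infty(\mathbb R^\kappa)$ be real and fixed. Let $\mathcal Y\subset\mathcal P_0$ be finite, and let $0\le\nu_p(j)\le2/p$ for $p\in\mathcal P_0$, $1\le j\le\kappa$, with $|\nu_p(j)-1/p|\le2/p^2$ for $p\notin\mathcal Y$. Put
\[
T=\sum_{d,d'}\ \prod_j\mu(d_j)\mu(d_j')\ \prod_j\prod_{p\mid[d_j,d_j']}\nu_p(j)\ \ \Phi\Big(\frac{\log d_1}L,\dots,\frac{\log d_\kappa}L\Big)\,\Phi\Big(\frac{\log d_1'}L,\dots,\frac{\log d_\kappa'}L\Big),
\]
where $d_j,d_j'$ are squarefree products of primes of $\mathcal P_0$ and $[d_1,d_1'],\dots,[d_\kappa,d_\kappa']$ are pairwise coprime. Then, for some $C=C(\kappa)$, uniformly in $\mathcal Y$ and the $\nu_p(j)$: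
\begin{itemize}
\item[\textup{(i)}] $|T|\ll(\beta L)^{-\kappa}\prod_{p\in\mathcal Y}(1+C/p)$;
\item[\textup{(ii)}] if $\mathcal Y=\emptyset$, then $\displaystyle T=(\beta L)^{-\kappa}\Big(\int_{[0,\infty)^\kappa}(\partial_1\cdots\partial_\kappa\Phi)^2\,dt+o(1)\Big)$.
\end{itemize}
\end{lemma}

The idea is to write $\Phi$ as a Fourier integral, so that $T$ becomes an integral of an Euler product. This product is compared with values of a zeta function over the primes of $\mathcal P_0$.

\begin{proof}
\emph{An Euler product.} By Fourier inversion write $e^{t_1+\dots+t_\kappa}\Phi(t)=\int\psi(\xi)e^{-it\cdot\xi}\,d\xi$ with $\psi$ a Schwartz function. With $s_j=1+i\xi_j$ this gives $\Phi(\log d_1/L,\dots,\log d_\kappa/L)=\int\psi(\xi)\prod_jd_j^{-s_j/L}\,d\xi$. Insert this for both factors, using variables $\xi'$ and $s_j'=1+i\xi_j'$ for the second. Sum and integral may be interchanged, because $\psi$ is integrable and the sum of the absolute values of the terms is at most $\prod_p(1+6\kappa p^{-1-1/L})<\infty$. Each prime divides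 at most one $[d_j,d_j']$, and then it divides only $d_j$, only $d_j'$, or both. Hence
\[
T=\iint\psi(\xi)\psi(\xi')\,K\,d\xi\,d\xi',\quad K=\prod_{p\in\mathcal P_0}a_p,\quad a_p=1+\sum_j\nu_p(j)\big(-p^{-s_j/L}-p^{-s_j'/L}+p^{-(s_j+s_j')/L}\big).
\]
For $\operatorname{Re}s>0$ let $Z(s)=\prod_{p\in\mathcal P_0}(1-p^{-1-s/L})^{-1}$, and compare $a_p$ with
\[
a_p^*=\prod_j\frac{(1-p^{-1-s_j/L})(1-p^{-1-s_j'/L})}{1-p^{-1-(s_j+s_j')/L}}=1+\frac1p\sum_j\big(-p^{-s_j/L}-p^{-s_j'/L}+p^{-(s_j+s_j')/L}\big)+O(p^{-2}).
\]
All $p\in\mathcal P_0$ exceed $w$ and so are large. Thus $a_p/a_p^*$ is $1+O(p^{-2})$ for $p\notin\mathcal Y$ and $1+O(p^{-1})$ for $p\in\mathcal Y$. Since $\sum_{p>w}p^{-2}\ll1/w$,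
\begin{equation}\label{eq:K}
K=\vartheta\,(1+O(1/w))\prod_j\frac{Z(s_j+s_j')}{Z(s_j)Z(s_j')},\qquad|\vartheta|\le\prod_{p\in\mathcal Y}\Big(1+\frac Cp\Big),\qquad\vartheta=1\ \text{if}\ \mathcal Y=\emptyset .
\end{equation}

\emph{Pointwise limit of $Z$.} For fixed $s$ with $\operatorname{Re}s\ge1$,
\begin{equation}\label{eq:Z}
Z(s)=(1+o(1))\,\beta L/s .
\end{equation}
Indeed, let $\mathcal B=\{p\le w\}\cup\mathcal Q_0$ be the set of primes not in $\mathcal P_0$. Then $Z(s)=\zeta(1+s/L)\prod_{p\in\mathcal B}(1-p^{-1-s/L})$, and $\zeta(1+s/L)\sim L/s$. Since $|1-e^{-u}|\le|u|$ for $\operatorname{Re}u\ge0$, we have $|1-p^{-s/L}|\le|s|\log p/L$, so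
\[
\prod_{p\in\mathcal B}\frac{1-p^{-1-s/L}}{1-p^{-1}}=\prod_{p\in\mathcal B}\Big(1+O\Big(\frac{|s|\log p}{Lp}\Big)\Big)\to1,
\]
because $\sum_{p\in\mathcal B}\frac{\log p}p\le\sum_{p\le z}\frac{\log p}p\ll\log z=o(L)$. Finally $\prod_{p\in\mathcal B}(1-1/p)=\frac{\varphi(W)}W\gamma=\beta$.

\emph{Uniform bounds for $Z$.} To pass to the limit under the integral we need a majorant. First, $\operatorname{Re}(s_j+s_j')=2$ gives $|Z(s_j+s_j')|\le Z(2)\ll\beta L$. Next we claim that
\begin{equation}\label{eq:Zlow}
\frac1{|Z(1+i\xi)|}\ll\frac{(1+|\xi|)^2}{\beta L}\qquad(\xi\in\mathbb R).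
\end{equation}
The terms of the following sums are nonnegative, so we may pass to all primes:
\[
\log\frac{Z(1)}{|Z(1+i\xi)|}=\sum_{p\in\mathcal P_0}\frac{1-\cos(\xi\log p/L)}{p^{1+1/L}}+O(1)\le\sum_p\frac{1-\cos(\xi\log p/L)}{p^{1+1/L}}+O(1).
\]
We show that the last sum is at most $2\log(1+|\xi|)+O(1)$; with \eqref{eq:Z} for $s=1$ this proves \eqref{eq:Zlow}. Let $y=\exp(L/\max(1,|\xi|))$.

If $y\ge2$, then, as $1-\cos u\le u^2/2$, the primes $p\le y$ contribute
\[
\ll\Big(\frac\xi L\Big)^2\sum_{p\le y}\frac{\log^2p}p\le\Big(\frac\xi L\Big)^2\log y\sum_{p\le y}\frac{\log p}p\ll\Big(\frac{\xi\log y}L\Big)^2\le1 .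
\]
The other primes contribute at most $2\sum_{y<p\le e^L}\frac1p+2\sum_{p>e^L}p^{-1-1/L}$. The first sum is $\log(L/\log y)+O(1)=\log\max(1,|\xi|)+O(1)$ by Mertens. The second is $O(1)$: partial summation with $\pi(t)\ll t/\log t$ bounds it, after the substitution $t=e^{Lu}$, by a constant times $\int_1^\infty e^{-u}u^{-1}\,du$ plus $O(1)$.

If $y<2$, then $|\xi|>L$, and the sum is at most $2\log\zeta(1+1/L)+O(1)\le2\log L+O(1)\le2\log|\xi|+O(1)$.

\emph{Conclusion.} By \eqref{eq:K}, \eqref{eq:Zlow} and the bound for $Z(s_j+s_j')$,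
\[
(\beta L)^\kappa|K|\ll\prod_{p\in\mathcal Y}\Big(1+\frac Cp\Big)\prod_j(1+|\xi_j|)^2(1+|\xi_j'|)^2 .
\]
Integrating against the rapidly decreasing function $|\psi(\xi)\psi(\xi')|$ gives (i). If $\mathcal Y=\emptyset$, then $(\beta L)^\kappa K\to\prod_j\frac{s_js_j'}{s_j+s_j'}$ pointwise by \eqref{eq:K} and \eqref{eq:Z}, so dominated convergence gives
\[
(\beta L)^\kappa T\to\iint\psi(\xi)\psi(\xi')\prod_j\frac{s_js_j'}{s_j+s_j'}\,d\xi\,d\xi' .
\]
Since $\partial_1\cdots\partial_\kappa\Phi(t)=(-1)^\kappa\int\psi(\xi)\prod_js_je^{-s_jt_j}\,d\xi$ and $\int_0^\infty e^{-(s+s')t}\,dt=\frac1{s+s'}$, the right side is $\int_{[0,\infty)^\kappa}(\partial_1\cdots\partial_\kappa\Phi)^2\,dt$.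
\end{proof}

\section{The two main sums}\label{sec:main}

\subsection{The sum without primes: proof of \eqref{eq:S1}}

Apply the upper bound of Lemma~\ref{lem:brun}(i) to the set of $q\in\mathcal Q_0$ dividing $\prod_j(n+h_j)(n+h_j-1)$. As $w_n\ge0$,
\[
S_1\le\sum_{\omega(b)\le r}\mu(b)\sum_{\substack{x<n\le2x,\ n\equiv v_0\,(W)\\ b\,\mid\,\prod_j(n+h_j)(n+h_j-1)}}w_n .
\]
Expand $w_n$. By Lemma~\ref{lem:local} only pairs $d,d'$ with pairwise coprime $[d_j,d_j']$ occur. These are coprime to $Wb$, because $\mathcal P_0$ contains no prime $\le w$ and none of $\mathcal Q_0$. For such $b,d,d'$ the conditions on $n$ are: one class modulo $W$, one class modulo each $[d_j,d_j']$, and $2k$ classes modulo each prime of $b$ (Lemma~\ref{lem:local}). So by the Chinese remainder theorem there are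
\[
(2k)^{\omega(b)}\Big(\frac x{Wb\prod_j[d_j,d_j']}+O(1)\Big)
\]
such $n$. The main term \emph{factorizes exactly} into a sum over $b$ and a sum over $(d,d')$. By \eqref{eq:bsmall} the error terms add up to $O(R^2x^{o(1)})=x^{0.1+o(1)}$. Now Lemma~\ref{lem:brun}(ii) with $g(q)=2k/q$, and Lemma~\ref{lem:T}(ii) with $\kappa=k$, $\nu_p=1/p$, $\Phi=G$, for which the integral is $I(F)$ by \eqref{eq:G}, give
\[
S_1\le\frac xW\,(1+o(1))\,V\,(\beta L)^{-k}(I(F)+o(1))+x^{0.1+o(1)}=(I(F)+o(1))\mathfrak M ,
\]
using \eqref{eq:Mlow} for the error. This is \eqref{eq:S1}.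

\subsection{The sums with primes: proof of \eqref{eq:S2}}

Let $n+h_l$ be prime. It exceeds $R$, so $d_l=d_l'=1$. It also exceeds $z$, so no $q\in\mathcal Q_0$ divides it. Thus $n\in\mathcal X$ means that $n\equiv v_0\pmod W$ and that $n$ avoids, modulo each $q\in\mathcal Q_0$, the $2k-1$ distinct classes $-h_j$ $(j\ne l)$ and $1-h_j$ (all $j$). We use the lower bound of Lemma~\ref{lem:brun}(i) for this condition and expand $w_n$. All conditions now put the prime $n+h_l$ into \emph{reduced} classes: on the classes just listed $n+h_l\not\equiv0\pmod q$ by Lemma~\ref{lem:local}; if $p\mid[d_j,d_j']$ with $j\ne l$, then $n+h_l\equiv h_l-h_j\not\equiv0\pmod p$; and $v_0+h_l$ is coprime to $W$ by (A). Let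
\[
D=Wb\prod_{j\ne l}[d_j,d_j']\le x^{0.1+o(1)},\qquad X_l=\pi(2x+h_l)-\pi(x+h_l)\sim\frac x{\log x}.
\]
The number of $n$ for given $b,d,d'$ is $(2k-1)^{\omega(b)}\big(X_l/\varphi(D)+O(\mathcal E(D))\big)$, where
\[
\mathcal E(D)=\max_{(a,D)=1}\Big|\pi(2x+h_l;D,a)-\pi(x+h_l;D,a)-\frac{X_l}{\varphi(D)}\Big| .
\]

\emph{Error term.} Let $D'=D/W$, a squarefree number. Given $D'$, the number $b$ is its part composed of primes of $\mathcal Q_0$, and each of these primes carries a factor $2k-1$. Each other prime of $D'$ divides $[d_j,d_j']$ for one of $k-1$ indices $j$, in one of $3$ ways ($d_j$ only, $d_j'$ only, both). As $\max(2k-1,3(k-1))\le3k$, the total error is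
\[
\ll\sum_{D'\le x^{0.15}}\mu^2(D')(3k)^{\omega(D')}\mathcal E(WD') .
\]
For $D\le x$ we have trivially $\mathcal E(D)\ll x\log x/D$. Also $WD'\le x^{0.2}$. By Cauchy--Schwarz and Bombieri--Vinogradov (with $y=2x+h_l$, applied at $u=2x+h_l$ and $u=x+h_l$, and with exponent $B=9k^2+2k+21$), the error is
\[
\ll\Big(x\log x\sum_{D'\le x}\frac{\mu^2(D')(9k^2)^{\omega(D')}}{D'}\Big)^{1/2}\Big(\sum_{D\le x^{0.2}}\mathcal E(D)\Big)^{1/2}
\ll\big(x(\log x)^{1+9k^2}\big)^{1/2}\big(x(\log x)^{-B}\big)^{1/2}=\frac x{(\log x)^{k+10}} .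
\]
Here the sum over $D'$ is at most $\prod_{p\le x}(1+9k^2/p)\ll(\log x)^{9k^2}$.

\emph{Main term.} It again factorizes. For the sum over $b$ use Lemma~\ref{lem:brun}(ii) with $g(q)=\frac{2k-1}{q-1}$; this is $\le\frac{2k+2}q$, since $3q\ge2k+2$. The product is
\[
\prod_{q\in\mathcal Q_0}\Big(1-\frac{2k-1}{q-1}\Big)=\prod_{q\in\mathcal Q_0}\frac{q-2k}{q-1}=\frac V\gamma .
\]
For the sum over $(d,d')$ use Lemma~\ref{lem:T}(ii) with $\kappa=k-1$, $\nu_p=\frac1{p-1}$, $\Phi=G|_{t_l=0}$; here $|\nu_p-\frac1p|=\frac1{p(p-1)}\le\frac2{p^2}$, and by \eqref{eq:G} the integral is $J_l(F)$. So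
\[
S_2^{(l)}\ge\frac x{\varphi(W)\log x}\cdot\frac V\gamma\,(\beta L)^{-(k-1)}(J_l(F)+o(1))+O\Big(\frac x{(\log x)^{k+10}}\Big).
\]
Since $\beta=\gamma\varphi(W)/W$, the factor in front of $J_l(F)+o(1)$, divided by $\mathfrak M$, is
\[
\frac W{\varphi(W)}\cdot\frac{\beta L}{\gamma\log x}=\frac L{\log x}=\frac1{20},
\]
and the error is $o(\mathfrak M)$ by \eqref{eq:Mlow}. This proves \eqref{eq:S2}.

\section{Large elements of $Q$ are negligible}\label{sec:large}

We prove \eqref{eq:S3}. Fix $j$. Only $q\le3x$ can divide some $n+h_j-1$ with $n\le2x$. As in Proposition~\ref{prop:model}, we split at $x^{1/2}$.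

\subsection{The range $z<q\le x^{1/2}$}

Here $q\in\mathcal P_0$. If $q\mid n+h_j-1$, then by Lemma~\ref{lem:local} $q$ divides no $n+h_i$, so all $d_i,d_i'$ are coprime to $q$. We argue as for $S_1$, with the extra condition $n\equiv1-h_j\pmod q$; the modulus becomes $Wbq\prod_i[d_i,d_i']$. So the contribution of $q$ is at most
\[
\frac x{Wq}\,(1+o(1))\,V\,|T^{(q)}|+O(R^2x^{o(1)}),
\]
where $T^{(q)}$ is the sum of Lemma~\ref{lem:T} with $\kappa=k$, $\Phi=G$, $\nu_p=1/p$ for $p\ne q$, $\nu_q=0$, and $\mathcal Y=\{q\}$. By Lemma~\ref{lem:T}(i) this is $\ll\mathfrak M/q+R^2x^{o(1)}$. Summing over $q$ and using the first estimate in \eqref{eq:F}, we get $o(\mathfrak M)+x^{0.6+o(1)}=o(\mathfrak M)$.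

\subsection{The range $q>x^{1/2}$: switching}

For larger $q$ the error terms of the previous argument would pile up. Write $n+h_j-1=aq$, so that $a\le3x^{1/2}$. By (A), and since the prime $q$ exceeds $w$, we have $\gcd(a,W)=2$. Since $n\in\mathcal X$, no prime of $\mathcal Q_0$ divides $a$. Let $\mathcal A$ be the set of all $a\le3x^{1/2}$ with these two properties. Fix $a\in\mathcal A$. The idea is to replace $q$ by an integer variable $t$ and to keep only the following consequences of the conditions on $q$, all of which a sieve can detect.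
\begin{itemize}
\item \emph{$q$ is prime.} Fix a real $G_0\in C_c^\infty(\mathbb R)$ with $G_0(0)=1$ and $G_0(u)=0$ for $u\ge1$, and put
\[
\theta(t)=\Big(\sum_{d_0\mid t}\mu(d_0)\,G_0\Big(\frac{\log d_0}L\Big)\Big)^2\ge0,
\]
with $d_0$ composed of primes of $\mathcal P_0$. Only $d_0<R$ contribute. As $q>R$ is prime, only $d_0=1$ contributes for $t=q$, and $\theta(q)=1$. Also $(q,W)=1$, and $q\not\equiv0\pmod{q'}$ for every $q'\in\mathcal Q_0$.
\item \emph{$n\in\mathcal X$.} Here $n=aq-h_j+1\equiv v_0\pmod W$. For $q'\in\mathcal Q_0$, which does not divide $a$, no $n+h_i-1=aq+h_i-h_j$ and no $n+h_i=aq+1+h_i-h_j$ is divisible by $q'$. Together with the previous point, $q$ avoids modulo $q'$ the $2k$ classes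
\begin{equation}\label{eq:classes}
0,\qquad\frac{h_j-h_i}a\ \ (i\ne j),\qquad\frac{h_j-h_i-1}a\ \ (1\le i\le k).
\end{equation}
They are distinct, being the images of the classes in Lemma~\ref{lem:local} under the bijection $n\mapsto(n+h_j-1)/a$ modulo $q'$.
\item \emph{$q\in Q$.} Since $q'<q$ are both in $Q$, also $q\not\equiv1\pmod{q'}$.
\end{itemize}
The last property provides the gain. Let
\[
\mathcal Q_1(a)=\{q'\in\mathcal Q_0:\ q'>\log x,\ \text{the class $1$ is not among the $2k$ classes \eqref{eq:classes}}\},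
\]
and let $\Omega_{q'}(a)$ consist of the classes \eqref{eq:classes} and, if $q'\in\mathcal Q_1(a)$, of the class $1$. Then the contribution of $a$ is at most
\[
\Sigma_a=\sum_t\theta(t)\,w_{at-h_j+1},
\]
where $t$ runs over the integers with $x<at-h_j+1\le2x$, $(t,W)=1$, $at\equiv v_0+h_j-1\pmod W$, and $t\bmod q'\notin\Omega_{q'}(a)$ for all $q'\in\mathcal Q_0$.

\subsection{Evaluation of $\Sigma_a$}

Put $n=at-h_j+1$.

\emph{Modulo $W$}, $t$ lies in exactly one class. Modulo $2$ the congruence $at\equiv v_0+h_j-1$ holds automatically, because both sides are even, and $t$ must be odd. Modulo an odd prime $p\mid W$ both $a$ and $v_0+h_j-1$ are invertible (the latter by (A)), so $t$ is determined and nonzero.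

\emph{Modulo $p\in\mathcal P_0$, $p\nmid a$}, the $k+1$ conditions $p\mid t$ and $p\mid n+h_i=at+1+h_i-h_j$ $(1\le i\le k)$ define distinct classes, because $0$ and the $h_j-h_i-1$ are distinct modulo $p$ by Lemma~\ref{lem:local}.

\emph{Modulo $p\in\mathcal P_0$, $p\mid a$}, we have $n+h_i\equiv1+h_i-h_j\not\equiv0\pmod p$ for all $i$, so $p$ divides no $d_i$, $d_i'$ with $i\ge1$. The condition $p\mid t$ is still one class.

Thus we have $k+1$ linear forms in $t$, indexed by $0,1,\dots,k$. Apply the upper bound of Lemma~\ref{lem:brun}(i) to the set of $q'\in\mathcal Q_0$ with $t\bmod q'\in\Omega_{q'}(a)$, expand $\theta$ and $w$, and use the Chinese remainder theorem. As $t$ runs over an interval of length $x/a$, and there are at most $R^2x^{o(1)}$ choices for $(d_0,d_1,\dots,d_k)$ and likewise for $(d_0',\dots,d_k')$,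
\[
\Sigma_a\le\frac x{aW}\Big(\sum_{\omega(b)\le r}\mu(b)g_a(b)\Big)T_a+O(R^4x^{o(1)}),\qquad g_a(q')=\frac{2k+1_{q'\in\mathcal Q_1(a)}}{q'} .
\]
Here $T_a$ is the sum of Lemma~\ref{lem:T} with $\kappa=k+1$ and $\Phi=G_0\otimes G$, that is, $\Phi(t_0,\dots,t_k)=G_0(t_0)G(t_1,\dots,t_k)$, and with $\nu_p(i)=1/p$, except that $\nu_p(i)=0$ when $i\ge1$ and $p\mid a$; the exceptional set is $\mathcal Y=\{p\in\mathcal P_0:p\mid a\}$. By Lemma~\ref{lem:T}(i), with $C=C(k+1)$,
\[
|T_a|\ll(\beta L)^{-k-1}f(a),\qquad f(a)=\prod_{p\mid a,\ p>w}\Big(1+\frac Cp\Big).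
\]
By Lemma~\ref{lem:brun}(ii) the sum over $b$ is positive and $\ll V_a:=\prod_{q'\in\mathcal Q_0}(1-g_a(q'))$. Hence
\begin{equation}\label{eq:Siga}
\Sigma_a\ll\frac xW\,(\beta L)^{-k-1}\,V_a\,\frac{f(a)}a+x^{0.2+o(1)} .
\end{equation}

\subsection{The gain}

Since $1-\frac{2k+1}{q'}\le\big(1-\frac{2k}{q'}\big)\big(1-\frac1{q'}\big)$,
\[
V_a\le V\prod_{q'\in\mathcal Q_1(a)}\Big(1-\frac1{q'}\Big).
\]
We must check that $\mathcal Q_1(a)$ contains most of $Q\cap(\log x,z]$, as measured by sums of reciprocals. Let
\[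
\mathcal C=\{h_j-h_i:1\le i\le k\}\cup\{h_j-h_i-1:1\le i\le k\}.
\]
For $q'\in\mathcal Q_0$ the class $1$ is among the classes \eqref{eq:classes} if and only if $a\equiv c\pmod{q'}$ for some $c\in\mathcal C$, that is, if and only if $q'\mid\prod_{c\in\mathcal C}(a-c)$. (The value $c=0$ plays no role, since $q'\nmid a$.) If $a\notin\mathcal C$, this product is a nonzero integer of size $x^{O(1)}$. So it has $O(\log x/\log_2x)$ prime factors exceeding $\log x$, and their reciprocals sum to $O(1/\log_2x)=o(1)$. (This is why only $q'>\log x$ were admitted to $\mathcal Q_1(a)$.) By the third estimate in \eqref{eq:F}, uniformly in $a\in\mathcal A\setminus\mathcal C$,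
\[
V_a\le V\exp\Big(-\sum_{\substack{q'\in Q\\ \log x<q'\le z}}\frac1{q'}+o(1)\Big)\le\eta V,\qquad\eta=\eta(x)\to0 .
\]
For $a\in\mathcal A\cap\mathcal C$ we use only $V_a\le V$. There are at most $2k$ such $a$; they are bounded by a constant less than $w$, so $f(a)=1$ for them.

\subsection{Summation over $a$}

Each $a\in\mathcal A$ is a power of $2$ times powers of primes of $\mathcal P_0$ that are at most $3x^{1/2}$. Hence
\[
\sum_{a\in\mathcal A}\frac{f(a)}a\ll\prod_{\substack{p\in\mathcal P_0\\ p\le3\sqrt x}}\Big(1+\Big(1+\frac Cp\Big)\frac1{p-1}\Big)=\prod_{\substack{p\in\mathcal P_0\\ p\le3\sqrt x}}\Big(1-\frac1p\Big)^{-1}\Big(1+\frac C{p^2}\Big)\ll\beta\log x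
\]
by Mertens, because $\mathcal P_0$ omits exactly the primes $\le w$ and those of $\mathcal Q_0$. Summing \eqref{eq:Siga} over $a$ and using $\log x=20L$, the range $q>x^{1/2}$ contributes
\[
\ll\frac xW\,V(\beta L)^{-k-1}\big(\eta\,\beta\log x+1\big)+x^{0.7+o(1)}\ll\mathfrak M\Big(\eta+\frac1{\beta L}\Big)+x^{0.7+o(1)}=o(\mathfrak M).
\]
The factor $(\beta L)^{-1}$ gained from $q$ being prime balances the bound $\beta\log x$ for $\sum f(a)/a$ up to a constant, and $\eta$ is what remains. This is the weighted form of the computation in Proposition~\ref{prop:model}. Thus \eqref{eq:S3} holds for every $j$.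

\section{Proof of Theorem \ref{thm:main}}\label{sec:end}

By \eqref{eq:S1}, \eqref{eq:S2}, \eqref{eq:S3} and \eqref{eq:F20},
\[
\Sigma\ge\mathfrak M\Big(\frac1{20}\sum_{l=1}^kJ_l(F)-(m-1)I(F)-o(1)\Big)\ge\mathfrak M\,(I(F)-o(1)) .
\]
So $\Sigma>0$ and $\mathcal X^+\neq\emptyset$ for all large $x$. By Lemma~\ref{lem:good} there are $m$ consecutive primes in $(x,2x+h_k]$, all in $Q$, with diameter at most $C_m:=h_k-h_1$. This already proves Corollary~\ref{cor:main}.

For the lower bound on the number of strings, note that the bracket in \eqref{eq:Sigma} is at most $k$, and that it is positive only for $n\in\mathcal X^+$. By Cauchy--Schwarz, for large $x$,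
\[
\tfrac12I(F)\,\mathfrak M\le\Sigma\le k\sum_{n\in\mathcal X^+}w_n\le k\,|\mathcal X^+|^{1/2}\Big(\sum_{x<n\le2x}w_n^2\Big)^{1/2}.
\]
Since $G$ is bounded, $w_n\ll\prod_j\tau(n+h_j)^2$, and H\"older's inequality gives
\[
\sum_{x<n\le2x}w_n^2\ll\prod_{j=1}^k\Big(\sum_{x<n\le2x}\tau(n+h_j)^{4k}\Big)^{1/k}\ll x(\log x)^{16^k}.
\]
With \eqref{eq:Mlow} we obtain $|\mathcal X^+|\gg\mathfrak M^2x^{-1}(\log x)^{-16^k}\ge x(\log x)^{-2k-2-16^k}$.

By Lemma~\ref{lem:good}, each $n\in\mathcal X^+$ gives $m$ consecutive primes in $Q$ of diameter at most $C_m$, starting at the first prime among the $n+h_l$, which is at most $3x$. These primes are $q_i,\dots,q_{i+m-1}$ for some $i$. A given starting prime arises from at most $k$ values of $n$. So there are $\gg x(\log x)^{-2k-2-16^k}$ such $i$ with $q_i\le3x$. Replacing $x$ by $x/3$ proves Theorem~\ref{thm:main} with $c_m=2k+2+16^k$. \qed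

\begin{thebibliography}{9}
\bibitem{Golomb} \emph{On A Problem Of G. Golomb.}, \texttt{http://ftp.renyi.hu/\~{}p\_erdos/1961-10.pdf}.
\bibitem{Maynard} Maynard, \emph{Small gaps between primes}, Ann. of Math. \textbf{181} (2015).
\end{thebibliography}

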